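# Glynn type I hyperoval sequences and a fourth root of Frobenius

## 1. Character sums over $\mathbb F_8$, $\mathbb F_{32}$, $\mathbb F_{128}$ and $\mathbb F_{512}$

Throughout, $n$ is odd, $q=2^n$, $Tr:\mathbb F_{q}\to\mathbb F_2$ is the absolute trace and $\chi(z)=(-1)^{Tr(z)}$. We use constantly that $Tr(z^2)=Tr(z)$, that $Tr(1)=1$ because $n$ is odd, and that $\sum_{x}\chi(cx)$ equals $q$ for $c=0$ and $0$ for $c\ne0$.

**The field $\mathbb F_8$.** Consider $z\mapsto z+z^6$. For $z\neq0$ this is $z+z^{-1}$, so $z$ and $z^{-1}$ have the same image, and $0,1$ both go to $0$. For $y\ne0$ the equation $z+z^{-1}=y$ reads $(z/y)^2+(z/y)=y^{-2}$; it has two solutions if $Tr(y^{-2})=Tr(y^{-1})=0$ and none otherwise. So the map is two-to-one onto its image. Put $h(y)=0$ if $y$ is in the image and $h(y)=1$ if not. Then $h(y)=Tr(y^6)$ for all $y$, and listing $h$ along the powers of a primitive element gives a binary sequence of period $7$. Now compare it with the sequence of traces. Let $s=3$, the inverse of $5=6-1$ modulo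 $7$. Then $h(x^3)=Tr(x^{18})=Tr(x^4)=Tr(x)$ and
$$\sum_{x\in\mathbb F_8}(-1)^{Tr(\lambda x)+h(x^3)}=\sum_x\chi((\lambda+1)x)=\begin{cases}8,&\lambda=1,\\0,&\lambda\neq1.\end{cases}$$

Sums of this kind can be turned into sums of two monomials (Section 2). For $k=6$ the second exponent is $d=\frac{k-1}{k}=5\cdot 6^{-1}=2$ modulo $7$, and indeed $\sum_x\chi(\lambda x+x^2)$ has the values just found. The number $k=6=2^2+2^1$ is the first of a family $k=2^\sigma+2^\tau$ with $\sigma=\frac{n+1}2$ and $4\tau\equiv1\pmod n$. Let us compute $H_d(\lambda)=\sum_x\chi(\lambda x+x^d)$ for the next members.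

**The field $\mathbb F_{32}$.** Here $\sigma=3$, $\tau=4$, $k=24$, and $d=10$ because $24\cdot10=240\equiv23\pmod{31}$. As $Tr(x^{10})=Tr(x^5)$, we must evaluate $\sum_x\chi(\lambda x+x^5)$. Square it and write the second variable as $x+u$:
$$H^2=\sum_u\chi(\lambda u+u^5)\sum_x\chi(x^4u+xu^4)=\sum_u\chi(\lambda u+u^5)\sum_x\chi\big(x^4(u+u^{16})\big).$$
The inner sum is $32$ if $u^{16}=u$, that is, if $u\in\mathbb F_{16}\cap\mathbb F_{32}=\mathbb F_2$, and $0$ otherwise. So $H^2=32(1+\chi(\lambda+1))=32(1-\chi(\lambda))$, and $H\in\{0,\pm8\}$.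

Which sign occurs at $\lambda=1$? The group $Gal(\mathbb F_{32}/\mathbb F_2)$ has order $5$ and permutes the $x\in\mathbb F_{32}$ without changing $\chi(x+x^5)$. Its only fixed points are $x=0,1$, and both contribute $+1$. Hence $H(1)\equiv2\pmod5$. Since $H(1)=\pm8$, we get $H(1)=-8$. A value over $\mathbb F_{32}$ was fixed by a value over $\mathbb F_2$, a divisibility and an upper bound; this little computation will return.

**The field $\mathbb F_{128}$.** Here $k=16+4=20$ and $d=20$, since $20\cdot20=400\equiv19\pmod{127}$. Again $Tr(x^{20})=Tr(x^5)$, the same squaring gives $H^2=128(1-\chi(\lambda))$, so $H\in\{0,\pm16\}$; and $H(1)\equiv2\pmod7$ gives $H(1)=16$.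

**The field $\mathbb F_{512}$.** Here $k=32+128=160$ and $d=100$, since $160\cdot100=16000\equiv159\pmod{511}$; and $Tr(x^{100})=Tr(x^{25})$. Now $25=16+8+1$, and
$$(x+u)^{25}+x^{25}=(x^{16}+u^{16})(x^8+u^8)(x+u)+x^{25}$$
contains $x^{24}u+x^{17}u^8+x^9u^{16}$. After squaring, the inner sum over $x$ is no longer the sum of an additive character: the exponent inside it is a quadratic form that varies with $u$. Orthogonality does not apply, and the outer sum over $u$, now with unknown weights, is no easier than the original one. The squaring method stops here. The other standard tool is Weil's bound $|\sum_x\chi(f(x))|\le(m-1)\sqrt q$ for a polynomial $f$ of odd degree $m$. With $m=25$ it gives $24\sqrt{512}>528$, worse than the trivial bound $512$.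

The values so far were $0$ and $8=2^{(3+3)/2}$ for $n=3$, and $0,\pm2^{(n+1)/2}$ for $n=5,7$. Do the values always stay in $\{0,\pm2^{\frac{n+1}2},\pm2^{\frac{n+3}2}\}$?

## 2. The correlation of $m$-sequences with Glynn type I sequences

Let $g$ be a primitive element of $\mathbb F_q$. The sequence $i\mapsto Tr(g^i)$ is an $m$-sequence of period $q-1$, and $i\mapsto Tr(g^{di})$ is its $d$-decimation. For $\gcd(d,2^n-1)=1$ and $\lambda\in\mathbb F_q$ put
$$H_d(\lambda)=\sum_{x\in\mathbb F_{2^n}}(-1)^{Tr(\lambda x)+Tr(x^d)}.$$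
The terms with $x\ne0$, for $\lambda=g^j$, compare the first sequence shifted by $j$ with the second. Fractional exponents are read modulo $2^n-1$.

**Definition (the exponent).** Let $k=2^\sigma+2^\tau$ with $\sigma=\frac{n+1}2$, $4\tau\equiv1\pmod n$, $0<\tau<n$; so $\tau=\frac{n+1}4$ or $\tau=\frac{3n+1}4$. This is the Glynn type I o-polynomial exponent. Let $h_k$ be the trace representation of the Glynn type I hyperoval sequence, the binary sequence of period $2^n-1$ associated with the Maschietti hyperoval difference set for $k$. With $s=\frac1{k-1}$ put, for $\lambda\in\mathbb F_{2^n}^*$,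
$$C_{Tr,h_k^{(s)}}(\lambda)=\sum_{x\in\mathbb F_{2^n}}(-1)^{Tr(\lambda x)+h_k(x^s)} .$$

All that we need about $h_k$ is the known identity, coming from a Hadamard equivalence,
$$C_{Tr,h_k^{(s)}}(\lambda)=H_{\frac{k-1}k}(\lambda^{-s}).\tag{1}$$
Here is how it arises when $z\mapsto z+z^k$ is two-to-one and $h_k$ is normalized as in the $\mathbb F_8$ example, so that $(-1)^{h_k(y)}=\#\{z:z+z^k=y\}-1$. Put $y=x^s$, $x=y^{k-1}$. The term $-1$ contributes $-\sum_y\chi(\lambda y^{k-1})=0$, and what remains is $\sum_z\chi(\lambda(z+z^k)^{k-1})$. With $w=z^{k-1}$ and then $y=1+w$ it becomes $\sum_w\chi(\lambda w(1+w)^{k-1})=\sum_y\chi(\lambda y^{k-1}+\lambda y^k)$. With $x=y^k$ and $d=\frac{k-1}k$ this is $\sum_x\chi(\lambda x+\lambda x^d)$. Replacing $x$ by $\lambda^{-1/d}x$ turns the coefficient of $x^d$ into $1$ and that of $x$ into $\lambda^{1-k/(k-1)}=\lambda^{-s}$.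

The conjecture in question says that $C_{Tr,h_k^{(s)}}(\lambda)$ is at most 5-valued, with values in $\{0,\pm2^{\frac{n+1}2},\pm2^{\frac{n+3}2}\}$. It is true.

**Theorem 1.** *Let $n$ be odd, $k=2^\sigma+2^\tau$ with $\sigma=\frac{n+1}2$, $4\tau\equiv1\pmod n$, and $d=\frac{k-1}k$. Then $H_d(\lambda)\in\{0,\pm2^{\frac{n+1}2},\pm2^{\frac{n+3}2}\}$ for all $\lambda\in\mathbb F_{2^n}$. Hence $C_{Tr,h_k^{(s)}}(\lambda)=H_d(\lambda^{-s})$ lies in this set for all $\lambda\neq0$.*

Write $H^{(n)}$ for $H_d$ over $\mathbb F_{2^n}$ and $\left(\frac2m\right)$ for the Jacobi symbol. A function $f$ on $\mathbb F_q$ is *APN* if for all $a\ne0$ and all $c$ the equation $f(x+a)+f(x)=c$ has at most two solutions; for instance $x^5$ on $\mathbb F_{32}$ is APN, since the difference of two solutions $x$, as computed above, satisfies $v^4a+va^4=0$, i.e. $(v/a)^3=1$ or $v=0$, so $v\in\{0,a\}$.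

**Theorem 2.**

(a) *If $n=mr$ is odd and $3\nmid r$, then $H^{(n)}(\lambda)=\left(\frac2r\right)2^{(n-m)/2}H^{(m)}(\lambda)$ for all $\lambda\in\mathbb F_{2^m}$.*

(b) *If $3\nmid n$, then $H^{(n)}(1)=\left(\frac2n\right)2^{\frac{n+1}2}$. If $n=3m$ with $3\nmid m$, then $H^{(n)}(1)=\left(\frac2m\right)2^{\frac{n+3}2}$. So in Theorem 1 neither the bound nor the divisibility by $2^{(n+1)/2}$ can be improved, and each of the four nonzero values occurs for infinitely many $n$.*

(c) *$\#\{\lambda:|H_d(\lambda)|=2^{\frac{n+3}2}\}=\frac1{48\cdot4^n}\big(\sum_\lambda H_d(\lambda)^4-2\cdot8^n\big)$. The spectrum lies in $\{0,\pm2^{\frac{n+1}2}\}$ if and only if $x^d$ is APN on $\mathbb F_{2^n}$.*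

## 3. The exponent $1+\theta^2-\theta^3$ with $\theta^4=2$

**Step 1. Replace $d$ by an exponent built from one symbol $\theta$.** Let $\theta=2^\tau$, as an exponent modulo $q-1$, and as the automorphism $x\mapsto x^\theta$ of $\mathbb F_q$. Then $\theta^4\equiv2$ and $\theta^n\equiv1$ modulo $q-1$, and $\theta$ generates $Gal(\mathbb F_q/\mathbb F_2)$. From $2(2\tau)\equiv1\equiv2\sigma\pmod n$ and $n$ odd we get $\sigma\equiv2\tau$, so $2^\sigma\equiv\theta^2$ and $k\equiv\theta^2+\theta$. Further
$$(\theta+1)(\theta-1)(\theta^2+1)=\theta^4-1=1,$$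
$$(\theta^2+\theta-1)(\theta^3+\theta-1)=\theta^5+\theta^4-2\theta+1=\theta^4+1=3,$$
using $\theta^5=2\theta$. Since $2^n-1\equiv1\pmod3$, the number $3$ is invertible modulo $2^n-1$. So $k=\theta(\theta+1)$ and $k-1$ are invertible. Put
$$b=1+\theta^2-\theta^3 .$$
Then $b(1+\theta)=1+\theta+\theta^2-\theta^4=\theta^2+\theta-1=k-1$, hence $b=\theta\frac{k-1}{k}=\theta d$ and $b$ is invertible. As $Tr(x^d)=Tr(x^{\theta d})$,
$$H^{(n)}(\lambda)=\sum_{x\in\mathbb F_q}\chi(\lambda x+x^b),\qquad x^b=\frac{x\,x^{\theta^2}}{x^{\theta^3}}\ (x\ne0).\tag{2}$$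
For $n=5$: $\theta=16$, $\theta^2=8$, $\theta^3=4$, $b=5$; for $n=9$: $\theta=2^7$, $\theta^2=2^5$, $\theta^3=2^3$, $b=25$. Since $x\mapsto x^b$ is a permutation, $H^{(n)}(0)=0$; from now on $\lambda\neq0$.

**Step 2. Make the notation compatible with field extensions.** If $n\mid N$ with $N$ odd, then $4\tau_N\equiv1\pmod N$ implies $\tau_N\equiv\tau_n\pmod n$. So $\theta$ on $\mathbb F_{2^N}$ restricts to $\theta$ on $\mathbb F_{2^n}$, and so does $x\mapsto x^b$. We allow $n=1$ with $\theta=1$, $b=1$ on $\mathbb F_2$.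

**Lemma 1.** *If $\ell$ is an odd prime and $\lambda\in\mathbb F_{2^n}$, then $H^{(n\ell)}(\lambda)\equiv H^{(n)}(\lambda)\pmod\ell$.*

*Proof.* $Gal(\mathbb F_{2^{n\ell}}/\mathbb F_{2^n})$ has order $\ell$, acts on the range of summation and preserves the summand. Its orbits have size $\ell$ or $1$. The fixed points are the $x\in\mathbb F_{2^n}$, and there $Tr_{n\ell}(\lambda x+x^b)=\ell\,Tr_n(\lambda x+x^b)=Tr_n(\lambda x+x^b)$. $\square$

## 4. Theorem 1 from a divisibility, a constant $4<3\sqrt2$, and a congruence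

Two results, proved later, drive everything.

**Proposition 2.** *$2^{(n+1)/2}$ divides $H^{(n)}(\lambda)$.*

**Asymptotic bound.** *Fix $n$ odd and $\lambda\in\mathbb F_q^*$, $q=2^n$. There is a constant $M=M(n,\lambda)$ with*
$$|H^{(n\ell)}(\lambda)|\le4q^{\ell/2}+Mq^{3\ell/8}+1\qquad\text{for all large primes }\ell\equiv1\pmod4.\tag{3}$$

One would like to use (3) with $\ell=1$, but nothing controls $M$, and (3) is only claimed for large $\ell$. The point is that a bound far up the tower is enough: Lemma 1 carries the information back down.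

**Proof of Theorem 1 from Proposition 2 and (3).** Let $\lambda\in\mathbb F_{2^n}^*$. For odd multiples $N$ of $n$ write $H^{(N)}(\lambda)=2^{(N+1)/2}h_N$ with $h_N\in\mathbb Z$, by Proposition 2. By Dirichlet's theorem choose a prime $\ell\equiv1\pmod4$ with $\ell>2^n+4$, so large that (3) holds and that its right side is less than
$$3\sqrt2\,q^{\ell/2}=3\cdot2^{(n\ell+1)/2}.$$
This is possible because $4<3\sqrt2$. Then $|h_{n\ell}|<3$, that is, $h_{n\ell}\in\{0,\pm1,\pm2\}$. Lemma 1 says $2^{(n\ell+1)/2}h_{n\ell}\equiv2^{(n+1)/2}h_n\pmod\ell$. By Euler's criterion and since $n$ is odd, $2^{n(\ell-1)/2}\equiv\left(\frac2\ell\right)^n=\left(\frac2\ell\right)$, so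
$$h_n\equiv\left(\tfrac2\ell\right)h_{n\ell}\pmod\ell.\tag{4}$$
The trivial bound $|H^{(n)}(\lambda)|\le2^n$ gives $|h_n|\le2^{(n-1)/2}$. Both sides of (4) therefore differ by less than $\ell$, so they are equal and $h_n=\pm h_{n\ell}\in\{0,\pm1,\pm2\}$. Together with $H_d(0)=0$ this is the first claim, and (1) gives the second. $\square$

It remains to prove Proposition 2 (Section 5) and (3) (Sections 6 to 13).

## 5. Divisibility by $2^{(n+1)/2}$ through Stickelberger's theorem

Let $\omega$ be the Teichmüller character of $\mathbb F_q^*$, with values in the $(q-1)$-st roots of unity of the unramified extension of $\mathbb Q_2$ of degree $n$; let $v_2$ be the valuation with $v_2(2)=1$. Put $G(j)=\sum_{x\neq0}\chi(x)\omega(x)^{-j}$, and let $w(j)$ be the number of binary digits $1$ of the residue of $j$ modulo $q-1$ in $[0,q-2]$. Stickelberger's theorem says $v_2(G(j))=w(j)$. Also $G(0)=-1$.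

**Step 1. Turn the divisibility into a statement about binary weights.** For $x\ne0$, $\chi(x)=\frac1{q-1}\sum_jG(j)\omega(x)^j$. Insert this for $\chi(x^b)$, with index $j$, and for $\chi(\lambda x)$, with index $i$. The sum $\sum_{x\ne0}\omega(x)^{i+bj}$ is $q-1$ if $i\equiv-bj$ and $0$ otherwise. Adding the term $x=0$ and isolating $j=0$, which contributes $\frac1{q-1}$, gives
$$H^{(n)}(\lambda)=\frac q{q-1}+\frac1{q-1}\sum_{j\not\equiv0}G(j)G(-bj)\,\omega(\lambda)^{-bj}.$$
Since $bj\not\equiv0$, $w(-bj)=n-w(bj)$, and the $j$-th term has valuation $w(j)+n-w(bj)$. With $j$ replaced by $-j$ this is $n-(w(j)-w(bj))$. So it suffices to show, for $j\not\equiv0$,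
$$D:=w(j)-w(bj)\le\tfrac n2;$$
then $D\le\frac{n-1}2$ because $n$ is odd, every term is divisible by $2^{(n+1)/2}$, and so is $\frac q{q-1}$.

**Step 2. Express $D$ as a sum of integer parts.** Multiplication by $2$ rotates binary digits, so $w(a)=\sum_{i=0}^{n-1}\{2^ia/(q-1)\}=\sum_{t\in\mathbb Z/n}\{\theta^ta/(q-1)\}$, where $\{\cdot\}$ is the fractional part. Put $\alpha_t=\{\theta^tj/(q-1)\}\in(0,1)$. Then $\alpha_{t+4}=\{2\alpha_t\}$, and $\alpha_t\neq\frac12$ because $q-1$ is odd. Let
$$y_t=\alpha_t+\alpha_{t+2}-\alpha_{t+3}\equiv\theta^tbj/(q-1)\pmod1 .$$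
It is never an integer. As $\sum_t(\alpha_{t+2}-\alpha_{t+3})=0$,
$$D=\sum_t(\alpha_t-\{y_t\})=\sum_t(y_t-\{y_t\})=\sum_t\varepsilon_t,\qquad\varepsilon_t=\lfloor y_t\rfloor\in\{-1,0,1\},$$
and $\varepsilon_t=1$ if and only if $y_t>1$.

For $n=5$, $j=7$, $b=5$: the $\alpha_t$ are $\frac1{31}(7,19,25,28,14)$, the $y_t$ are $\frac1{31}(4,33,32,16,8)$, so $D=2$; indeed $w(7)=3$ and $35\equiv4$ has weight $1$.

**Step 3. Among $\varepsilon_t,\varepsilon_{t+1},\varepsilon_{t+2},\varepsilon_{t+3}$ at most two equal $1$.** This suffices: each window of four has sum at most $2$, and summing over $t\in\mathbb Z/n$ gives $4D\le2n$.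

Write $a,\beta,c,f$ for $\alpha_t,\dots,\alpha_{t+3}$ and $z'=\{2z\}$. The conditions that $\varepsilon_t,\dots,\varepsilon_{t+3}$ equal $1$ are
$$\text{(i) }a+c>1+f,\quad\text{(ii) }\beta+f>1+a',\quad\text{(iii) }c+a'>1+\beta',\quad\text{(iv) }f+\beta'>1+c'.$$

Suppose (i) and (ii). Then $\beta>1+a'-f>2+a'-a-c$. If $a<\frac12$, then $a'=2a$ and $\beta>2+a-c>1$, impossible. So $a>\frac12$, $a'=2a-1$, and $\beta>1+a-c>a>\frac12$, whence $\beta'=2\beta-1$.

*(i), (ii), (iii) cannot all hold.* By (iii), $2\beta-1<c+2a-2$, so $2\beta<c+2a-1$; but $2\beta>2+2a-2c$. Hence $3c>3$, impossible.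

Suppose (i) and (iv). By (i), $f<a+c-1<c$. If $c<\frac12$, then $c'=2c$ and (iv) gives $f>1+2c-\beta'>2c$, impossible. So $c>\frac12$, $c'=2c-1$, and (iv) reads $f+\beta'>2c$.

*(i), (ii), (iv) cannot all hold.* Here $\beta'=2\beta-1$, so $2c+1-2\beta<f<a+c-1$, that is, $c<a+2\beta-2$. With $a<\beta+c-1$ this gives $3\beta>3$, impossible.

*(i), (iii), (iv) cannot all hold.* We have $\beta'>2c-f>c-a+1$ and $\beta'<c+a'-1$, so $a+a'>2$, impossible.

*(ii), (iii), (iv) cannot all hold,* because they are (i), (ii), (iii) with $t$ replaced by $t+1$. This proves Proposition 2. $\square$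

## 6. Artin–Schreier sheaves, weights, slopes and specialization

Let $\overline{\mathbb F}$ be an algebraic closure of $\mathbb F_2$, $r$ a fixed odd prime, $\Lambda=\overline{\mathbb Q}_r$. For $W$ separated of finite type over $\mathbb F_q$ and a constructible $\Lambda$-sheaf $\mathcal G$, $H^i_c(W,\mathcal G)$ denotes compactly supported cohomology over $\overline{\mathbb F}$, with the action of the $q$-Frobenius endomorphism $\mathrm{Fr}_q$; $H^i_c(W)=H^i_c(W,\Lambda)$. On $\Lambda(-1)$ it acts by $q$. We use freely the excision sequence, Künneth, Leray, proper base change and the projection formula.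

**(A) Artin–Schreier sheaves.** For a function $f$ on $W$, $\mathcal L_\psi(f)$ is the rank one subsheaf of the direct image of $\Lambda$ under the étale double cover $t^2+t=f$ on which $t\mapsto t+1$ acts by $-1$ ($\psi$ is the nontrivial character of $\mathbb F_2$). It is compatible with pullback, $\mathcal L_\psi(f+f')=\mathcal L_\psi(f)\otimes\mathcal L_\psi(f')$, and $\mathcal L_\psi(h^2+h)$ is trivial. The cohomology $H_c^*(\mathbb A^1_z,\mathcal L_\psi(cz))$ vanishes for $c\ne0$ and is $\Lambda(-1)$ in degree $2$ for $c=0$. Hence for a function $f$ on $W$ and $\mathrm{pr}:\mathbb A^1_z\times W\to W$,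
$$R\mathrm{pr}_!\mathcal L_\psi(zf)=\Lambda_{\{f=0\}}(-1)[-2],\tag{5}$$
the sheaf form of "$\sum_z\chi(zf)$ is $q$ or $0$".

*Example.* Let $\mathcal L=\mathcal L_\psi(p)$ on the $p$-line. Then $H_c^*(\mathbb A^1,\mathcal L)=0$. Removing $p=0$ shows that $H^*_c(\mathbb G_m,\mathcal L)$ is one-dimensional, in degree $1$, with $\mathrm{Fr}_q=1$. Note that $\mathcal L\otimes\mathcal L$ is trivial.

**(B) Curves and traces.** On a smooth connected affine curve, $H^0_c(\mathcal G)$ consists of the sections with finite support. $H_c^2$ is right exact, does not change when finitely many points are removed, and for lisse $\mathcal G$ equals the coinvariants of the geometric fundamental group, twisted by $(-1)$; so it vanishes for a geometrically nontrivial rank one sheaf. If $W$ is irreducible of dimension $m$, the trace map $H^{2m}_c(W)\to\Lambda(-m)$ is an isomorphism; traces are compatible with the pushforward along étale maps.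

**(C) Weights.** An eigenvalue of $\mathrm{Fr}_q$ has weight $w$ if all its complex absolute values are $q^{w/2}$. The groups below have integral weights, and if the stalks of $\mathcal G$ have weights $\le w$, then $H_c^i(W,\mathcal G)$ has weights $\le w+i$ (Weil II). The weight-$w$ part $\mathrm{gr}_w$ is an exact functor. A pure lisse sheaf is geometrically semisimple (Weil II, 3.4.1). If $\mathcal G$ is lisse and pure of weight $w$ on an open curve, the inertia invariants at a missing point have weights $\le w$ (Weil II, 1.8.1). *Example:* $H_c^1(\mathbb G_m)$ and $H^2_c(\mathbb G_m)$ are one-dimensional of weights $0$ and $2$; $H_c^1(\mathbb G_m,\mathcal L)$ has weight $0$.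

**(D) Slopes.** Let $K=\overline{\mathbb F}((\pi))$, with Galois group $I$ and wild inertia $P$, a pro-$2$ group. On a finite-dimensional continuous $\Lambda$-representation $V$ of $I$, $P$ acts through a finite quotient, and $V$ splits canonically as an $I$-module by slopes $\ge0$; the slope $0$ part is $V^P$, and $\mathrm{sw}(V)$ is the sum of the slopes with multiplicity. The slopes of a tensor product are at most the maximum of the slopes of the factors, and a character and its inverse have the same slope. The character of $\mathcal L_\psi(f)$, $f\in K$, has slope $m$ if $f$ has a pole of odd order $m$. It depends only on $f$ modulo elements $h^2+h$, and by Hensel every element of $\overline{\mathbb F}[[\pi]]$ has this form. *Example:* $\mathcal L$ has slope $1$ at $p=\infty$. The Grothendieck–Ogg–Shafarevich formula for a constructible sheaf $\mathcal G$ on $\mathbb G_m$, lisse of rank $\rho$ outside a finite set $S$, reads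
$$\sum_i(-1)^i\dim H^i_c(\mathbb G_m,\mathcal G)=-\sum_{s\in S}\big(\rho-\dim\mathcal G_s+\mathrm{sw}_s\big)-\mathrm{sw}_0-\mathrm{sw}_\infty .$$
For $\mathcal L$ it gives $-1$, as it should.

**(E) Specialization of curves.** Let $R$ be a strictly henselian discrete valuation ring with residue field $\overline{\mathbb F}$ and $\mathcal C\to\mathrm{Spec}\,R$ a proper flat curve with smooth generic fibre. There is a specialization map from the cohomology of the special fibre $C_0$ to that of the geometric generic fibre $C_{\bar\eta}$, equivariant for inertia, and also for semilinear actions on a model over a Galois extension. If $\mathcal C$ is smooth it is an isomorphism. If $C_0$ is reduced with only ordinary double points, then only $R^1\Phi\neq0$ (SGA 7 XV), so specialization is injective on $H^1$. If moreover $\mathcal C$ is regular, the model is semistable: inertia acts unipotently on $H^1(C_{\bar\eta})$, so $P$, acting through a finite group, acts trivially; and $\mathrm{Pic}^0(C_0)$ is the identity component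 of the special fibre of the Néron model of the Jacobian.

**(F) Elliptic curves over $K$.** The curve has good reduction if and only if $I$ acts trivially on $V=H^1$ (Néron–Ogg–Shafarevich). The dimension of $V^I$ is $2,1,0$ for good, multiplicative, additive reduction, and $\mathrm{sw}(V)=0$ in the first two cases. The conductor exponent $f=2-\dim V^I+\mathrm{sw}(V)$ satisfies Ogg's formula $f=v(\Delta_{\min})-m+1$, where $m\ge1$ is the number of components of the special fibre of the minimal regular model (Ogg; in residue characteristic 2, T. Saito, Duke Math. J. 57 (1988)).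

**(G) Deligne's conjecture** (Fujiwara, Invent. Math. 127 (1997); Varshavsky, GAFA 17 (2007)), for the correspondence $(f,\mathrm{id})$ and the constant sheaf. *If $X$ is separated of finite type over $\mathbb F_q$ and $f:X\to X$ is a finite $\mathbb F_q$-morphism, then for all sufficiently large $m$ the set $Fix(\mathrm{Fr}_q^m\circ f)\subset X(\overline{\mathbb F})$ is finite, of cardinality $\sum_i(-1)^i\operatorname{tr}\big((\mathrm{Fr}_q^mf)^*\mid H_c^i(X)\big)$.* The naive local terms are traces of the identity on rank one stalks, hence equal to $1$.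

## 7. An endomorphism of $\mathbb G_m^4$ whose fourth power is squaring

The exponent $b$ changes with the field, so the sums $H^{(n\ell)}(\lambda)$, $\ell=1,3,5,\dots$, are not the point sums of one function on the affine line. The way out is to give $x,x^\theta,x^{\theta^2},x^{\theta^3}$ the status of independent coordinates and to let $\theta$ itself act as a geometric endomorphism.

*A two-variable model.* On $\mathbb G_m^2$ let $\rho(x_0,x_1)=(x_1,x_0^2)$; then $\rho^2$ is squaring. For odd $N$ put $N=2j+1$. A fixed point of $\rho^N$ satisfies $x_0=x_1^{2^j}$ and $x_1=x_0^{2^{j+1}}$; so $x_1=x_1^{2^N}$, and there are $2^N-1$ fixed points, one for each $x_1\in\mathbb F_{2^N}^*$. On cohomology, $\rho$ acts on $H_c^4$ by its degree $2$, on $H_c^2=H_c^1(\mathbb G_m)\otimes H_c^1(\mathbb G_m)$ by the sign $-1$ of the swap, and it exchanges the two lines of $H_c^3$. So the alternating trace of $\rho^N$ is $2^N-1$.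

Now fix $n$ odd and $\lambda\in\mathbb F_q^*$. Put $\lambda_i=\lambda^{\theta^i}$, so $\lambda_{i+4}=\lambda_i^2$, $\lambda_{i+n}=\lambda_i$. Let $T^4=\mathbb G_m^4$ with coordinates $x_0,\dots,x_3$, write $T^3=\mathbb G_m^3$ later, and let
$$\rho(x_0,x_1,x_2,x_3)=(x_1,x_2,x_3,x_0^2).$$
Then $\rho^4$ is squaring. Put $x_{i+4}=x_i^2$ for $i\ge0$, so that $x_i\circ\rho=x_{i+1}$, and
$$u_i=\lambda_ix_i+\frac{x_ix_{i+2}}{x_{i+3}},\qquad F=u_0+u_1+u_2+u_3,\qquad g=\sum_{i=0}^{n-1}u_i .$$

**Step 1. Lift $\rho^n$ to the double cover that carries the character.** We have $u_{i+4}=u_i^2$ and, because $\lambda_{i+n}=\lambda_i$, $u_i\circ\rho^n=u_{i+n}$. Hence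
$$g^2+g=\sum_{i=4}^{n+3}u_i+\sum_{i=0}^{n-1}u_i=\sum_{i=n}^{n+3}u_i+\sum_{i=0}^3u_i=F\circ\rho^n+F .$$
(Add $\sum_{i=0}^{n+3}u_i$ twice.) Let $X=\{t^2+t=F\}\to T^4$, with involution $\iota(P,t)=(P,t+1)$. By the displayed identity
$$\phi(P,t)=(\rho^nP,\ t+g(P))$$
is an endomorphism of $X$. It is defined over $\mathbb F_q$ and commutes with $\iota$. Its fourth power sends $P$ to $\rho^{4n}P=\mathrm{Fr}_q(P)$ and $t$ to
$$t+\sum_{i=0}^{4n-1}u_i=t+\sum_{l=0}^{n-1}F^{2^l}=t^q .$$
So $\phi^4=\mathrm{Fr}_q$, and also $(\phi\iota)^4=\mathrm{Fr}_q$. Both $\phi$ and $\phi\iota$ are finite: $\phi^3\circ\phi$ is finite and $X$ is separated, so $\phi$ is proper and quasi-finite; the same holds for $\phi\iota$.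

**Step 2. Count fixed points.** Let $\ell$ be odd, $N=n\ell$. If $\rho^NP=P$, extend $x_i$ to all $i\in\mathbb Z$ by $x_{i+4}=x_i^2$ (square roots are unique). Then $x_{i+N}=x_i$ and $x_i^{2^N}=x_{i+4N}=x_i$, so $x_i\in\mathbb F_{2^N}$. Write $4\tau_N=1+Na$ with $a\in\mathbb Z$; then $x_{i+1}=x_{i+4\tau_N}=x_i^{2^{\tau_N}}=x_i^\theta$. Conversely $(x,x^\theta,x^{\theta^2},x^{\theta^3})$ with $x\in\mathbb F_{2^N}^*$ is sent by $\rho$ to its image under $\theta$, and $\theta^N=1$. So
$$Fix(\rho^N)=\{(x,x^\theta,x^{\theta^2},x^{\theta^3}):x\in\mathbb F_{2^N}^*\}.$$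
At such a point $u_i=(\lambda x+x^b)^{\theta^i}$, and $\phi^\ell(P,t)=(P,t+\sum_{i<N}u_i(P))=(P,t+Tr_N(\lambda x+x^b))$. The two points of $X$ over $P$ are fixed by $\phi^\ell$ if the trace is $0$ and by $\phi^\ell\iota$ if it is $1$. Therefore
$$H^{(n\ell)}(\lambda)-1=\tfrac12\big(\#Fix(\phi^\ell)-\#Fix(\phi^\ell\iota)\big).$$

**Step 3. Pass to cohomology.** For $\ell\equiv1\pmod4$ we have $\phi^\ell=\mathrm{Fr}_q^{(\ell-1)/4}\circ\phi$ and $\phi^\ell\iota=\mathrm{Fr}_q^{(\ell-1)/4}\circ(\phi\iota)$, so (G) applies to both when $\ell$ is large. On the part of $H^i_c(X)$ where $\iota=1$ the two traces cancel. The part where $\iota=-1$ is $H^i_c(T^4,\mathcal L_\psi(F))$, and $\phi$ acts on it. So for all large $\ell\equiv1\pmod4$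
$$H^{(n\ell)}(\lambda)-1=\sum_i(-1)^i\operatorname{tr}\big(\phi^\ell\mid H_c^i(T^4,\mathcal L_\psi(F))\big).\tag{6}$$

**Proposition 3.** *With weights taken for $\mathrm{Fr}_q=\phi^4$: all weights on $H_c^i(T^4,\mathcal L_\psi(F))$, for all $i$, are $\le4$, and $\sum_i\dim\mathrm{gr}_4H_c^i(T^4,\mathcal L_\psi(F))\le4$.*

**Proposition 3 implies (3).** If $\alpha$ is an eigenvalue of $\phi$, then $\alpha^4$ is one of $\mathrm{Fr}_q$; if it has weight $w$, then $|\alpha|=q^{w/8}$. At most four eigenvalues, over all degrees, have $|\alpha^\ell|=q^{\ell/2}$, and all others have $|\alpha^\ell|\le q^{3\ell/8}$. Let $M$ be their number and use (6).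

The rest is the proof of Proposition 3. All $\lambda_i$ are nonzero elements of $\mathbb F_q$.

## 8. From the fourfold torus to a family of plane cubics

**Step 1. Make $F$ linear in one variable.** Put $x_i=zX_i$ with $X_0=1$. With $x_4=x_0^2$, $x_5=x_1^2$, $x_6=x_2^2$ the four terms are
$$u_0=z\Big(\lambda_0+\frac{X_2}{X_3}\Big),\quad u_1=z\lambda_1X_1+X_1X_3,\quad u_2=z\Big(\lambda_2X_2+\frac{X_2}{X_1^2}\Big),\quad u_3=z\Big(\lambda_3X_3+\frac{X_3X_1^2}{X_2^2}\Big).$$
So $F=zG+X_1X_3$ with $G$ the sum of the brackets and $\lambda_1X_1$. On $T^3$ use the coordinates $p=X_1X_3$, $x=X_1$, $v=X_1/X_2$; they are legitimate since $X_1=x$, $X_2=x/v$, $X_3=p/x$. Then $F=zG+p$,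
$$G=\lambda_0+\lambda_1x+\frac{\lambda_2x}v+\frac{\lambda_3p}x+\frac{x^2}{vp}+\frac1{xv}+\frac{pv^2}x,$$
and $pxv\,G=C_p(x,v,1)$, where
$$C_p(x,v,w)=x^3+p^2v^3+pw^3+\lambda_0p\,xvw+\lambda_1p\,x^2v+\lambda_2p\,x^2w+\lambda_3p^2\,vw^2 .$$

**Step 2. Integrate out $z$.** Let $Y=\{C_p(x,v,1)=0\}\subset T^3$ and $Z=\mathbb A_z^1\times T^3\supset T^4$, with closed complement $\{z=0\}=T^3$. Write $H_c^i(Z)$ for $H_c^i(Z,\mathcal L_\psi(zG+p))$. By (5) and the projection formula,
$$H_c^i(Z)=H_c^{i-2}(Y,\mathcal L)(-1),\tag{7}$$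
$$\cdots\to H_c^{i-1}(T^3,\mathcal L)\to H_c^i(T^4,\mathcal L_\psi(F))\to H_c^i(Z)\to H_c^i(T^3,\mathcal L)\to\cdots\tag{8}$$
By Künneth and the example in (A), $H_c^i(T^3,\mathcal L)$ is nonzero only for $i=3,4,5$, with weights $0,2,4$; for $i=5$ it is one-dimensional.

**Step 3. Compactify $Y$ over the $p$-line.** Let $\pi:\bar Y\to\mathbb G_m$ be the family of plane cubics $C_p=0$ in $\mathbb P^2$. The coefficients $1,p^2,p$ of $x^3,v^3,w^3$ are nonzero, so no fibre passes through a coordinate vertex or contains a coordinate line. Hence $\bar Y\setminus Y=D=D_x\sqcup D_v\sqcup D_w$, the intersections with the three coordinate lines, and $D$ is finite over $\mathbb G_m$. Explicitly: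

* $D_x$ ($x=0$, $w=1$): $pv^3+1+\lambda_3pv=0$, so $p=1/(v^3+\lambda_3v)$;
* $D_v$ ($v=0$, $w=1$): $x^3+p(1+\lambda_2x^2)=0$, so $p=x^3/(1+\lambda_2x^2)$;
* $D_w$ ($w=0$, $t=x/v$): $t^3+\lambda_1pt^2+p^2=0$; with $s'=p/t$ this is $t=s'^2/(1+\lambda_1s')$, so $p=s'^3/(1+\lambda_1s')$.

Each is a smooth irreducible affine rational curve with coordinate $v$, $x$, $s'$, and $p$ has a simple pole at $v=0$, $x=\infty$, $s'=1/\lambda_1$ respectively. So $\mathcal L$ is wildly ramified there, hence geometrically nontrivial. By (B) and (C), $H_c^i(D,\mathcal L)=0$ for $i\neq1$, and $H_c^1(D,\mathcal L)$ has weights $\le1$. By excision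
$$\mathrm{gr}_wH_c^i(Y,\mathcal L)=\mathrm{gr}_wH_c^i(\bar Y,\mathcal L)\qquad(w\ge2,\text{ all }i).\tag{9}$$

What must be understood now is $\bar Y$: its singular fibres, and its behavior at $p=0$ and $p=\infty$.

## 9. The nodal fibres over $\mathbb G_m$

**Step 1. Count the singular points of all fibres.** In characteristic 2 the partial derivatives of $C_p$ with respect to $x,w,v$ (the last two divided by $p$) vanish if and only if
$$x^2=\lambda_0p\,vw,\qquad w^2=\lambda_0xv+\lambda_2x^2,\qquad pv^2+\lambda_0xw+\lambda_1x^2+\lambda_3pw^2=0,$$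
and Euler's relation $3C=x\partial_x+v\partial_v+w\partial_w$ then gives $C_p=0$. If $v=0$, then $x=w=0$, impossible; so take $v=1$. If $x=0$, then $w=0$ and $p=0$, excluded. So $x\neq0$, $w=x^2/(\lambda_0p)$, the second equation becomes
$$x^3=\lambda_0^2p^2(\lambda_0+\lambda_2x),$$
in particular $\lambda_0+\lambda_2x\ne0$, and the third, multiplied by $p$, becomes $p^2+x^3+\lambda_1px^2+\lambda_3x^4/\lambda_0^2=0$. Dividing by $x^2$ and inserting $p^2$,
$$\lambda_1p=\frac{x}{\lambda_0^2(\lambda_0+\lambda_2x)}+x+\frac{\lambda_3x^2}{\lambda_0^2}.\tag{10}$$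
The right side is $\frac{x}{\lambda_0^2(\lambda_0+\lambda_2x)}\big[1+(\lambda_0+\lambda_2x)(\lambda_0^2+\lambda_3x)\big]$. Square and insert $p^2$ again:
$$\lambda_0^2\lambda_1^2x(\lambda_0+\lambda_2x)=\big[1+(\lambda_0+\lambda_2x)(\lambda_0^2+\lambda_3x)\big]^2,\tag{11}$$
that is,
$$Q(x)=\lambda_2^2\lambda_3^2x^4+q_2x^2+\lambda_0^3\lambda_1^2x+(1+\lambda_0^6)=0,\qquad q_2=(\lambda_0\lambda_3+\lambda_0^2\lambda_2)^2+\lambda_0^2\lambda_1^2\lambda_2 .$$
As $Q'=\lambda_0^3\lambda_1^2\ne0$, $Q$ has four distinct roots. The root $x=0$ occurs if and only if $\lambda_0^6=1$, that is, $\lambda^3=1$, that is, $\lambda=1$ ($3$ is prime to $2^n-1$).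

Conversely let $x\neq0$ be a root of $Q$. Then $\lambda_0+\lambda_2x\neq0$, since otherwise (11) reads $0=1$. Define $p$ by (10). Then (11) gives $p^2=x^3/(\lambda_0^2(\lambda_0+\lambda_2x))\ne0$, and with $w=x^2/(\lambda_0p)$, $v=1$ all three equations hold. So the singular points of the fibres over $\mathbb G_m$ correspond bijectively to the nonzero roots of $Q$; their number is
$$\nu=4\ (\lambda\ne1),\qquad\nu=3\ (\lambda=1).$$

**Step 2. Identify the singularities and the fibres.** At such a point $\partial^2C/\partial x\partial w=\lambda_0p\ne0$. In characteristic 2 a binary quadratic form with nonzero mixed term is nondegenerate, so the point is an ordinary double point of its fibre. Also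
$$\frac{\partial C}{\partial p}=w(w^2+\lambda_0x+\lambda_2x^2)+\lambda_1x^2=\lambda_1x^2\neq0,$$
so $\bar Y$ is regular there, and it is smooth over $\mathbb G_m$ elsewhere. All fibres are therefore connected reduced plane cubics with at most nodes. A singular fibre is a nodal cubic, a conic and a line, or a triangle. In each case $\dim H^1=1$, the number of components equals the number of nodes, and $\mathrm{Pic}^0\cong\mathbb G_m$.

**Step 3. Describe the direct images.** Let $S\subset\mathbb G_m$ be the finite set of singular values and $\mathcal F=R^1\pi_*\Lambda$, of rank $2$ outside $S$ with stalks of dimension $1$ on $S$. By (E), at $p_0\in S$ the specialization map $H^1(C_{p_0})\to H^1(C_{\bar\eta})$ is injective, so $\mathcal F$ has no punctual sections; and inertia acts unipotently, hence tamely. It acts nontrivially: the identity component of the special fibre of the Néron model of the Jacobian is $\mathrm{Pic}^0(C_{p_0})\cong\mathbb G_m$, so the reduction is bad, and (F) applies. Moreover $R^0\pi_*\Lambda=\Lambda$,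 and the trace gives
$$0\to\mathcal K\to R^2\pi_*\Lambda\to\Lambda(-1)\to0\tag{12}$$
with $\mathcal K$ punctual, supported on $S$, of weight $2$ and stalk dimension (number of components) $-1$.

**Step 4. Two vanishing statements.** They leave only $H_c^1$ of $\mathcal F\otimes\mathcal L$. First, $H_c^0(\mathbb G_m,\mathcal F\otimes\mathcal L)=0$, since $\mathcal F$ has no punctual sections. Second,
$$H_c^2(\mathbb G_m,\mathcal F\otimes\mathcal L)=0.$$
Otherwise, by (B), $\mathcal F$ on $\mathbb G_m\setminus S$ has $\mathcal L^{-1}=\mathcal L$ as a geometric quotient. There $\mathcal F$ is pure of weight $1$, so geometrically semisimple, and $\det\mathcal F=\Lambda(-1)$ is geometrically trivial. Hence $\mathcal F\cong\mathcal L\oplus\mathcal L$ geometrically. But $\mathcal L$ is unramified on $\mathbb G_m$, while inertia acts nontrivially on $\mathcal F$ at the points of $S$, and $S\neq\emptyset$ because $\nu\ge3$.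

## 10. The fibre at $p=0$ after a cubic base change

**The aim** is to show that $\mathrm{sw}_0(\mathcal F)=0$ and $\nu-\dim\mathcal F^{I_0}\le2$, where $I_0$ is the inertia group at $p=0$.

**Step 1. A model over $\overline{\mathbb F}[[\varpi]]$, $\varpi^3=p$.** Put $x=\varpi^2\mathsf X$, $v=\mathsf V$, $w=\varpi\mathsf W$ and divide $C_p$ by $\varpi^6$:
$$\mathsf X^3+\mathsf V^3+\mathsf W^3+\lambda_0\mathsf X\mathsf V\mathsf W+\varpi\lambda_1\mathsf X^2\mathsf V+\varpi^2(\lambda_2\mathsf X^2\mathsf W+\lambda_3\mathsf V\mathsf W^2)=0 .$$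
This is a model of the generic fibre over the tame cubic extension $\overline{\mathbb F}((\varpi))$ of $\overline{\mathbb F}((p))$. The automorphism $\varpi\mapsto\zeta\varpi$, $\zeta^3=1$, acts semilinearly on it, fixing $x,v,w$. On the special fibre it induces $(\mathsf X:\mathsf V:\mathsf W)\mapsto(\zeta\mathsf X:\mathsf V:\zeta^2\mathsf W)$ or its inverse. For $\zeta\neq1$ its only fixed points in $\mathbb P^2$ are the coordinate vertices, which are not on the special fibre. So $\mu_3$ acts freely there, and by (E) the specialization map is equivariant for $I_0$ acting on $H^1$ of the special fibre through $\mu_3$.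

**Step 2. Singular points of the special fibre.** They satisfy $\mathsf X^2=\lambda_0\mathsf V\mathsf W$, $\mathsf V^2=\lambda_0\mathsf X\mathsf W$, $\mathsf W^2=\lambda_0\mathsf X\mathsf V$. If one coordinate vanishes, all do. So none does, and multiplying the three equations gives $\lambda_0^3=1$, that is, $\lambda=1$.

**Step 3. The case $\lambda\ne1$.** The model is smooth and specialization is an isomorphism. An automorphism of order $3$ without fixed points has Lefschetz number $2-\operatorname{tr}(H^1)=0$. So its trace on the two-dimensional $H^1$ is $2$; its eigenvalues are roots of unity and it is diagonalizable, hence it acts trivially. Therefore $I_0$ acts trivially: $\dim\mathcal F^{I_0}=2$, $\mathrm{sw}_0(\mathcal F)=0$, and $\nu-\dim\mathcal F^{I_0}=4-2$.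

**Step 4. The case $\lambda=1$.** The singular points are $(x:1:x^2)$ with $x^3=1$, three in number. They are nodes, since $\partial^2/\partial\mathsf X\partial\mathsf W=\mathsf V\neq0$, and the total space is regular there, since the $\varpi$-derivative at $\varpi=0$ is $\mathsf X^2\mathsf V\ne0$. A reduced cubic with three nodes is a triangle. So the model is semistable and the inertia of $\overline{\mathbb F}((\varpi))$ acts unipotently. It contains the wild inertia of $\overline{\mathbb F}((p))$, which is pro-$2$ and thus acts trivially: $\mathrm{sw}_0(\mathcal F)=0$. The $H^1$ of the triangle is the $H^1$ of a cyclic graph: one-dimensional, with an integral structure of rank one. An automorphism of order $3$ acts on it by $\pm1$, hence trivially. This line injects $I_0$-equivariantly into $H^1(C_{\bar\eta})$, so $\dim\mathcal F^{I_0}\ge1$ and $\nu-\dim\mathcal F^{I_0}\le3-1$.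

## 11. Slopes at $p=\infty$

**The aim** is to show that all slopes of $\mathcal F$ at $p=\infty$ are $\le1$. Since $\mathcal L$ has slope $1$ there, it follows that
$$\mathrm{sw}_\infty(\mathcal F\otimes\mathcal L)\le2.\tag{13}$$

**Step 1. Project from a rational point to get a double cover of a line.** Let $c=1/p$ and $K=\overline{\mathbb F}((c))$. By Hensel there is a uniformizer $e\in\overline{\mathbb F}[[c]]$ with $e^3+\lambda_3e=c$. Put $\delta=e+\sqrt{\lambda_3}$, a unit; then $c=e\delta^2$ and $K=\overline{\mathbb F}((e))$. In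
$$p^{-2}C_p(x,v,1)=c^2x^3+v^3+c+\lambda_0cxv+\lambda_1cx^2v+\lambda_2cx^2+\lambda_3v=0$$
put $v=e+y$, $X=\delta^2x$, $\mu=\lambda_2+\lambda_1e$. Then $v^3+c+\lambda_3v=y^3+ey^2+\delta^2y$, $cx=eX$, $cx^2=e\delta^{-2}X^2$, $c^2x^3=e^2\delta^{-2}X^3$, and the equation becomes
$$y^3+ey^2+\delta^2y+e\big[\delta^{-2}X^2(\mu+\lambda_1y)+\lambda_0eX+\lambda_0Xy\big]+e^2\delta^{-2}X^3=0 .$$
It has no constant term. With $y=tX$, dividing by $X$, we get $\alpha X^2+\beta X+\gamma=0$, where
$$\alpha=t^3+\frac{e\lambda_1}{\delta^2}t+\frac{e^2}{\delta^2},\qquad\beta=e\Big(t^2+\lambda_0t+\frac\mu{\delta^2}\Big),\qquad\gamma=\delta^2t+e^2\lambda_0 .$$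
So with $Y_1=\alpha X/\beta$ the generic fibre is the smooth projective model of $Y_1^2+Y_1=\alpha\gamma/\beta^2$.

**Step 2. Partial fractions.** The reduction $t^2+\lambda_0t+\lambda_2/\lambda_3$ of $t^2+\lambda_0t+\mu/\delta^2$ is separable with nonzero roots. By Hensel the latter equals $(t+t_1)(t+t_2)$ with $t_i\in\overline{\mathbb F}[[e]]^\times$ and $t_1+t_2=\lambda_0$. Let $\mathcal N=\alpha\gamma/e^2$, that is,
$$e^2\mathcal N=\delta^2t^4+e\lambda_1t^2+e^2(\lambda_0t^3+t)+e^3\frac{\lambda_0\lambda_1}{\delta^2}t+e^4\frac{\lambda_0}{\delta^2}.$$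
Then $\alpha\gamma/\beta^2=\mathcal N/((t+t_1)^2(t+t_2)^2)$. Since the derivative of $(t+t_j)^{-2}$ is $0$ in characteristic 2,
$$\frac{\alpha\gamma}{\beta^2}=\frac{\delta^2}{e^2}+\sum_{i=1}^2\Big[\frac{A_i}{(t+t_i)^2}+\frac{B_i}{t+t_i}\Big],\qquad A_i=\frac{\mathcal N(t_i)}{\lambda_0^2},\quad B_i=\frac{\mathcal N'(t_i)}{\lambda_0^2}.$$
Here $\mathcal N'(t)=\lambda_0t^2+1+e\lambda_0\lambda_1\delta^{-2}$, so $B_i\in\overline{\mathbb F}[[e]]$.

**Step 3. Pass to $K'=K^{1/2}$ without changing slopes.** Let $K'=\overline{\mathbb F}((\varpi))$ with $\varpi^2=e$ (a new $\varpi$). For $L/K$ finite Galois, $LK'=L^{1/2}$ and restriction $Gal(L^{1/2}/K')\to Gal(L/K)$ is an isomorphism. The squaring isomorphism $L^{1/2}\to L$ carries $K'$ to $K$ and satisfies $\sigma(z)^2=\sigma(z^2)$ for $\sigma$ in the Galois group. So it identifies $L^{1/2}/K'$, with its Galois action and normalized valuation, with $L/K$. Hence slopes may be computed over $K'$ with its normalized valuation, $v(\varpi)=1$.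

Over $K'$ the elements $A_i$ are squares. Modulo elements $f^2+f$ with $f\in K'(t)$ we may replace $\delta^2/e^2$ by $\delta/e$ and $A_i/(t+t_i)^2$ by $\sqrt{A_i}/(t+t_i)$. Put $R_i=B_i+\sqrt{A_i}$ and $u=(t+t_1)/(t+t_2)$; then $\frac1{t+t_2}=\frac{1+u}{\lambda_0}$ and $\frac1{t+t_1}=\frac{1+u^{-1}}{\lambda_0}$. The curve becomes
$$Y_1^2+Y_1=a+\frac{R_2}{\lambda_0}u+\frac{R_1}{\lambda_0}u^{-1},\qquad a=\frac\delta e+\frac{R_1+R_2}{\lambda_0}.$$

**Step 4. Estimate $a$ and the product of the two coefficients.** Taking the square root of $e^2\mathcal N(t_i)$ term by term,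
$$\sqrt{A_i}=\frac1{\lambda_0e}\big(\delta t_i^2+\varpi\sqrt{\lambda_1}\,t_i+e\cdot(\text{element of }\overline{\mathbb F}[[\varpi]])\big).$$
Since $t_1+t_2=\lambda_0$ and $\varpi/e=1/\varpi$, modulo $\overline{\mathbb F}[[\varpi]]$ we get
$$R_1+R_2\equiv\frac{\delta\lambda_0}e+\frac{\sqrt{\lambda_1}}\varpi,\qquad a\equiv\frac{\sqrt{\lambda_1}}{\lambda_0\varpi}.$$
The leading terms $\delta/e$ have canceled. So the Artin–Schreier character $\chi_a$ of $a$ has slope $\le1$. Moreover $v(R_i)=-2$, so $\kappa:=R_1R_2/\lambda_0^2$ has valuation exactly $-4$.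

**Step 5. Separate off $\chi_a$ and find an elliptic curve.** Rescaling $u$, the curve is $Y_1^2+Y_1=a+u+\kappa/u$. It is a double cover of the $u$-line, wildly ramified at $u=0,\infty$, so its $H^1$ is $H_c^1(\mathbb G_m,\mathcal L_\psi(a+u+\kappa/u))=\chi_a\otimes V$, where $V$ is the $H^1$ of $Y_1^2+Y_1=u+\kappa/u$. Multiplying the latter by $u^2$ and putting $\eta=uY_1+\kappa$ gives
$$\eta^2+u\eta=u^3+\kappa^2,$$
an elliptic curve with discriminant $\kappa^2$, of valuation $-8$. Write $\kappa=\kappa_0\varpi^{-4}+\varpi^{-3}\hat\rho$ with $\kappa_0\in\overline{\mathbb F}^*$, $\hat\rho\in\overline{\mathbb F}[[\varpi]]$. Replacing $\eta$ by $\eta+\kappa_0\varpi^{-4}$ gives $\eta^2+u\eta=u^3+\kappa_0\varpi^{-4}u+\varpi^{-6}\hat\rho^2$. With $u=\varpi^{-2}U$, $\eta=\varpi^{-3}E$ we get the integral model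
$$E^2+\varpi UE=U^3+\kappa_0U+\hat\rho^{\,2},\qquad v(\Delta)=12-8=4 .$$
Without the translation the substitution would not give an integral model: the crude term $\kappa^2$ has a pole of order $8$, and the translation trades it for a pole of order $4$ in the coefficient of $u$ and one of order at most $6$ in the constant term.

**Step 6. Bound the slopes of $V$.** By Ogg's formula $f=v(\Delta_{\min})-m+1\le4$. If the reduction is additive, $\mathrm{sw}(V)=f-2\le2$; otherwise $\mathrm{sw}(V)=0$. The two slopes of $V$ are equal: two distinct slopes would split $V$ into two characters of inertia with trivial product (as $\det V$ is trivial on inertia), that is, $\chi_1$ and $\chi_1^{-1}$, which have the same slope. Hence both slopes of $V$ are $\le1$, and so are those of $\chi_a\otimes V$. This proves the aim and (13).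

## 12. The weight-two part of the cohomology of the cubic family

**Step 1. The Leray spectral sequence.** In $H_c^a(\mathbb G_m,R^b\pi_*\Lambda\otimes\mathcal L)\Rightarrow H_c^{a+b}(\bar Y,\mathcal L)$ the nonzero terms are, by the example in (A), Step 4 of Section 9 and (12), among

* $(a,b)=(1,0)$: dimension $1$, weight $0$;
* $(1,1)$: $H_c^1(\mathbb G_m,\mathcal F\otimes\mathcal L)$, of weights $\le2$;
* $(0,2)$: $H_c^0(\mathbb G_m,\mathcal K\otimes\mathcal L)$, of weight $2$ and dimension $m_{\mathcal K}:=\sum_{s\in S}(\#\text{components}-1)$;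
* $(1,2)$: dimension $1$, weight $2$.

Terms with $a\ge2$ vanish, so all differentials vanish. Hence $H_c^i(\bar Y,\mathcal L)=0$ for $i\ge4$; $H_c^3$ is one-dimensional of weight $2$; $H_c^2$ is an extension of the $(0,2)$ term by the $(1,1)$ term, of weights $\le2$; and $H^1_c$ has weight $0$.

**Step 2. Dimension of the $(1,1)$ term.** By Section 9 the rank drops by $1$ and there is no wild part at each point of $S$; by Section 10, $\mathrm{sw}_0=0$. As $H_c^0=H_c^2=0$, the Grothendieck–Ogg–Shafarevich formula gives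
$$\dim H_c^1(\mathbb G_m,\mathcal F\otimes\mathcal L)=\#S+\mathrm{sw}_\infty(\mathcal F\otimes\mathcal L)\le\#S+2 .$$

**Step 3. Split off the classes of low weight from $p=0$.** Let $j:\mathbb G_m\to\mathbb A^1$. The sheaf $j_*(\mathcal F\otimes\mathcal L)$ has no sections with finite support, so $H_c^0(\mathbb A^1,j_*(\mathcal F\otimes\mathcal L))=0$. The sequence
$$0\to j_!(\mathcal F\otimes\mathcal L)\to j_*(\mathcal F\otimes\mathcal L)\to(\mathcal F^{I_0}\otimes\mathcal L_0)_{\{0\}}\to0$$
therefore embeds $\mathcal F^{I_0}\otimes\mathcal L_0$ into $H_c^1(\mathbb G_m,\mathcal F\otimes\mathcal L)$, and this subspace has weights $\le1$ by (C).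

**Step 4. Add up.** Components and nodes of a singular fibre are equally many, so $\#S+m_{\mathcal K}=\sum_{s\in S}\#\text{nodes}=\nu$, and by Section 10
$$\dim\mathrm{gr}_2H_c^2(\bar Y,\mathcal L)\le\nu+2-\dim\mathcal F^{I_0}\le4 .$$
Now apply (7), (9), and $H_c^i(D,\mathcal L)=0$ for $i\neq1$: $H_c^i(Z)=0$ for $i\ge6$; $H_c^5(Z)$ is one-dimensional of weight $4$; all weights on all $H_c^i(Z)$ are $\le4$; $\dim\mathrm{gr}_4H_c^4(Z)\le4$; and $\mathrm{gr}_4H_c^i(Z)=0$ for $i\le3$.

## 13. Cancellation of the two top classes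

Besides the four classes in degree $4$ there are the weight-$4$ lines $H_c^5(Z)$ and $H_c^5(T^3,\mathcal L)$ in (8). If both survived to the cohomology of $T^4$, we would only get the constant $6$ in (3), and $6>3\sqrt2$. They cancel.

**Claim.** *The map $H_c^5(Z)\to H_c^5(T^3,\mathcal L)$ in (8) is an isomorphism.*

Let $g_1:Z\to\mathbb G_m$ and $f_1:T^3\to\mathbb G_m$ be the projections to $p$, $A=R^4g_{1!}\mathcal L_\psi(zG)$ and $B=R^4f_{1!}\Lambda=\Lambda(-2)$. Restriction to $z=0$ induces $A\to B$.

**Step 1. Set up a comparison that is functorial for étale maps.** For a scheme $W$ with a function $f$ let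
$$r_W:H_c^4(\mathbb A_z^1\times W,\mathcal L_\psi(zf))\to H_c^4(W)$$
be restriction to $z=0$. If $\epsilon:W\to W'$ is étale and $f=f'\circ\epsilon$, the adjunction $\epsilon_!\epsilon^*\to\mathrm{id}$ induces pushforward maps on both sides. They commute with $r_W$ and $r_{W'}$, because the adjunction is compatible with restriction to the closed subscheme $z=0$.

**Step 2. $A\to B$ is surjective.** Fix a geometric point $p$. The stalk of $A\to B$ at $p$ is $r_W$ for $W=\mathbb G_m^2$, $f=G_p$. The scheme $Y_p=\{G_p=0\}$ is a reduced cubic minus finitely many points; let $y_0$ be a smooth point of it. Then $dG_p(y_0)\ne0$, so there are an open $U\ni y_0$ in $\mathbb G_m^2$ and a function $h$ on $U$ with $(G_p,h):U\to\mathbb A^2$ étale; $U$ is irreducible. On $\mathbb A^2$, with coordinates $(a_1,a_2)$, use $f'=a_1$.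

First, $r_{\mathbb A^2}$ is an isomorphism, because $H_c^*(\mathbb G_m\times\mathbb A^2,\mathcal L_\psi(za_1))=0$: integrate over $a_1$ first, with $z\ne0$. Second, the pushforward
$$H_c^4(\mathbb A^1\times U,\mathcal L_\psi(zG_p))\to H_c^4(\mathbb A^1\times\mathbb A^2,\mathcal L_\psi(za_1))$$
is surjective. Indeed by (5), compatibly with étale base change, it is the map $H_c^2(U\cap Y_p)(-1)\to H_c^2(\{a_1=0\})(-1)$ attached to the étale map $U\cap Y_p\to\{a_1=0\}$ of nonempty smooth curves with irreducible target. It commutes with traces, so it is surjective.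

By the square for $U\to\mathbb A^2$, the composite of $r_U$ with $H_c^4(U)\to H_c^4(\mathbb A^2)$ is surjective onto a line, so $r_U\ne0$. In the square for $U\to\mathbb G_m^2$ the map $H_c^4(U)\to H_c^4(\mathbb G_m^2)$ is an isomorphism of one-dimensional spaces, by traces. So $r_{\mathbb G_m^2}\neq0$, and since its target is one-dimensional it is surjective.

**Step 3. Pass to $H_c^1$ over the $p$-line.** Since $D$ is finite over $\mathbb G_m$, (5) gives $A=R^2(Y/\mathbb G_m)_!\Lambda(-1)=R^2\pi_*\Lambda(-1)$, which has rank $1$ outside $S$. So $\ker(A\to B)$ is punctual and $H_c^1(\mathbb G_m,A\otimes\mathcal L)\to H_c^1(\mathbb G_m,B\otimes\mathcal L)$ is an isomorphism.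

**Step 4. Identify these groups with $H_c^5(Z)$ and $H_c^5(T^3,\mathcal L)$.** In the functorial Leray spectral sequences for $g_1$ and $f_1$ the other terms of total degree $5$ vanish:

* $R^5g_{1!}\mathcal L_\psi(zG)=R^3(Y/\mathbb G_m)_!\Lambda(-1)=0$ and $R^5f_{1!}\Lambda=0$;
* $H_c^2(\mathbb G_m,R^3f_{1!}\Lambda\otimes\mathcal L)=0$, as $R^3f_{1!}\Lambda$ is constant;
* $H_c^2(\mathbb G_m,R^3g_{1!}\mathcal L_\psi(zG)\otimes\mathcal L)=0$. Here $R^3g_{1!}\mathcal L_\psi(zG)=R^1(Y/\mathbb G_m)_!\Lambda(-1)$ is an extension of $\mathcal F(-1)$ by a quotient of $(\pi|_D)_*\Lambda(-1)$. We have $H_c^2(\mathbb G_m,(\pi|_D)_*\Lambda\otimes\mathcal L)=H_c^2(D,\mathcal L)=0$, and then the same for the quotient because $H_c^2$ is right exact on the curve $\mathbb G_m$; and $H_c^2(\mathbb G_m,\mathcal F\otimes\mathcal L)=0$ by Section 9.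

No differential enters or leaves the $(1,4)$ terms, since these would involve $a=-1$ or $a=3$. This proves the claim.

**Step 5. Proof of Proposition 3.** Read off (8). For $i\ge6$: $H_c^i(Z)=0$, and $H_c^5(Z)\to H_c^5(T^3,\mathcal L)$ is onto, so $H_c^i(T^4,\mathcal L_\psi(F))=0$. For $i=5$: since $H_c^5(Z)\to H^5_c(T^3,\mathcal L)$ is injective, $H_c^5(T^4,\mathcal L_\psi(F))$ is a quotient of $H_c^4(T^3,\mathcal L)$, of weight $2$. For $i=4$: $H_c^3(T^3,\mathcal L)$ has weight $0$, so $\mathrm{gr}_4H_c^4(T^4,\mathcal L_\psi(F))\subset\mathrm{gr}_4H_c^4(Z)$ has dimension $\le4$, and the weights of $H_c^4$ are $\le4$. For $i\le3$: $H_c^{i-1}(T^3,\mathcal L)=0$, so $H_c^i(T^4,\mathcal L_\psi(F))\subset H_c^i(Z)$ has weights $\le3$. $\square$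

With Proposition 3, the bound (3) holds, and Section 4 completes the proof of Theorem 1.

## 14. Scaling along towers, sharpness, and the fourth moment

**Proof of Theorem 2(a).** *Purpose: run the congruence (4) upward, now that both sides are small.* The Jacobi symbol is multiplicative and the statement can be iterated, so let $r=\ell\ge5$ be prime. For $\lambda=0$ both sides are $0$. For $\lambda\ne0$, the derivation of (4), which needs only Proposition 2 and Lemma 1, gives $h_m\equiv\left(\frac2\ell\right)h_{m\ell}$, that is, $h_{m\ell}\equiv\left(\frac2\ell\right)h_m\pmod\ell$. By Theorem 1 both sides lie in $\{0,\pm1,\pm2\}$; they differ by at most $4<\ell$, so they are equal. Hence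
$$H^{(m\ell)}(\lambda)=2^{(m\ell+1)/2}\left(\tfrac2\ell\right)h_m=\left(\tfrac2\ell\right)2^{(m\ell-m)/2}H^{(m)}(\lambda).\qquad\square$$

**Proof of Theorem 2(b).** *Purpose: feed (a) with values over $\mathbb F_2$ and $\mathbb F_8$.* Over $\mathbb F_2$, $H^{(1)}(1)=\sum_{x\in\mathbb F_2}(-1)^{x+x}=2$; (a) with $m=1$, $r=n$ gives $H^{(n)}(1)=\left(\frac2n\right)2^{(n-1)/2}\cdot2$. For $n=3$: $\theta=2$, $b=1+4-8\equiv4\pmod7$, and $Tr(x^4)=Tr(x)$, so $H^{(3)}(1)=8$; (a) with base field $\mathbb F_8$ and $r=m$ gives $H^{(3m)}(1)=\left(\frac2m\right)2^{(3m-3)/2}\cdot8=\left(\frac2m\right)2^{(3m+3)/2}$. Since $\left(\frac2m\right)=1$ for $m\equiv\pm1$ and $-1$ for $m\equiv\pm3\pmod8$, and both kinds of classes contain infinitely many $m$ prime to $3$, both signs occur infinitely often in each case. This gives the four nonzero values, and shows that neither the bound nor the divisibility can be improved. $\square$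

The values $-8$ and $16$ found at $\lambda=1$ for $n=5,7$ are $\left(\frac25\right)2^3$ and $\left(\frac27\right)2^4$.

**Proof of Theorem 2(c).** *Purpose: compare the second and fourth moments.* Let $N_4$ be the number of $(x_1,\dots,x_4)\in\mathbb F_q^4$ with $\sum x_i=\sum x_i^d=0$. The solutions in which the coordinates are equal in pairs form three sets of size $q^2$, any two of which, and all three, meet in the $q$ solutions with all coordinates equal. So there are $3q^2-3q+q$ of them and $N_4\ge3q^2-2q$. Equality means that $x_1+x_2=x_3+x_4\ne0$ and $x_1^d+x_2^d=x_3^d+x_4^d$ force $\{x_1,x_2\}=\{x_3,x_4\}$, that is, that $x^d$ is APN.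

Put $S(\lambda,\mu)=\sum_x\chi(\lambda x+\mu x^d)$. By orthogonality $\sum_{\lambda,\mu}S(\lambda,\mu)^4=q^2N_4$. We have $S(0,0)=q$, $S(\lambda,0)=0$ for $\lambda\ne0$, and for each $\mu\ne0$ the substitution $x\to\mu^{-1/d}x$ gives $\sum_\lambda S(\lambda,\mu)^4=\sum_\lambda H_d(\lambda)^4$. So
$$\sum_\lambda H_d(\lambda)^4=\frac{q^2N_4-q^4}{q-1}\ge\frac{2q^4-2q^3}{q-1}=2q^3,$$
with equality if and only if $x^d$ is APN. Orthogonality also gives $\sum_\lambda H_d(\lambda)^2=q^2$. By Theorem 1, $H_d(\lambda)^2=2qh^2$ with $h=h(\lambda)\in\{0,\pm1,\pm2\}$, so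
$$\sum_\lambda H_d^4-2q^3=\sum_\lambda H_d^2(H_d^2-2q)=4q^2\sum_\lambda h^2(h^2-1)=48q^2\,\#\{\lambda:|h|=2\},$$
since $h^2(h^2-1)$ is $0$ for $|h|\le1$ and $12$ for $|h|=2$. As $q^2=4^n$ and $2q^3=2\cdot8^n$, this is the stated formula. The spectrum lies in $\{0,\pm2^{\frac{n+1}2}\}$ if and only if the left side is $0$, that is, if and only if $x^d$ is APN. $\square$
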